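\title{Skeleta of polytopes that skip dimensions}

\begin{abstract}
A $k$-dimensional complex can be the $k$-skeleton of convex polytopes of several different dimensions, and it has been conjectured that these dimensions always form an interval. We show that this is false for every $k\ge 1$: there is a $k$-complex that is the $k$-skeleton of a $2p$-polytope and of a $(2p+2)$-polytope, but of no $(2p+1)$-polytope. For graphs, the gap between two realizable dimensions can be arbitrarily long. The examples attach many pairwise nonadjacent vertices to a complete skeleton. In any realization these vertices compete for boundary simplices, whose number is limited by the Upper Bound Theorem, and the number of vertices that fit has a dip in the intermediate dimensions.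
\end{abstract}

\section{Introduction}\label{sec:intro}

How much do the low-dimensional faces of a convex polytope remember about its dimension? To make the question precise, call a finite family $\mathcal C$ of convex polytopes in a Euclidean space a \emph{complex} if every face of a member of $\mathcal C$ is a member of $\mathcal C$ and the intersection of any two members is a face of each of them. A \emph{$k$-complex} is a complex whose members have dimension at most $k$, with at least one member of dimension $k$; a $1$-complex is a graph. Two complexes are \emph{combinatorially equivalent} if there is a one-to-one inclusion-preserving correspondence between their members. The \emph{$k$-skeleton} $\operatorname{skel}_kP$ of a polytope $P$ is the complex of all faces of $P$ of dimension at most $k$. A $k$-complex $\mathcal C$ is \emph{$(\mathcal P^d)$-realizable} if it is combinatorially equivalent to $\operatorname{skel}_kP$ for some $d$-dimensional polytope $P$. We write $\mathcal D(\mathcal C)$ for the set of all such $d$.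

The set $\mathcal D(\mathcal C)$ can be large. Let $\mathcal C$ be the $k$-skeleton of the simplex with $n\ge k+2$ vertices; for $k=1$ this is the complete graph $K_n$. A $d$-polytope has at least $d+1$ vertices, so $d\le n-1$ for $d\in\mathcal D(\mathcal C)$. The simplex gives $d=n-1$, and the cyclic polytopes recalled in Section~\ref{sec:cyclic} give every $d$ with $2k+2\le d\le n-1$. No other $d$ occurs. Indeed, if $d\le 2k+1$ and $d\le n-2$, then by Radon's theorem any $d+2$ vertices split into two parts whose convex hulls meet; the smaller part has at most $k+1$ elements, so it would be the vertex set of a face, and a face does not meet the convex hull of vertices outside it. Thus $\mathcal D(\mathcal C)$ is an interval. The reason is that both obstructions are one-sided: counting vertices excludes all large $d$, and Radon's theorem excludes all small $d$. Another simple obstruction, that every vertex of a $d$-polytope has at least $d$ neighbors, is one-sided as well.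

Gr\"unbaum and Motzkin conjectured that for $d\ge4$ every $(\mathcal P^d)$-realizable graph is $(\mathcal P^4)$-realizable; Klee disproved this in 1963. So one cannot always descend to dimension $4$. If all obstructions were one-sided, one could still move freely between two dimensions that are known to be realizable. This is the content of the following conjecture, posed in~\cite{problem}.

\begin{quote}
\textbf{Conjecture.} \emph{If the $k$-complex $\mathcal C$ is $(\mathcal P^{d'})$-realizable and $(\mathcal P^{d''})$-realizable, where $d'\le d''$, then $\mathcal C$ is $(\mathcal P^{d})$-realizable for every $d$ with $d'\le d\le d''$.}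
\end{quote}

The conjecture is false for every $k\ge1$, and for graphs it fails with arbitrarily long gaps.

\begin{theorem}\label{thm:skeleta}
Let $k\ge1$ and $K=k+1$. For all sufficiently large integers $t$, with $p=(10K^2-5K+1)t$, there is a $k$-complex that is $(\mathcal P^{2p})$-realizable and $(\mathcal P^{2p+2})$-realizable but not $(\mathcal P^{2p+1})$-realizable.
\end{theorem}

For $k=1$ we have $p=31t$, and the three dimensions are $62t$, $62t+1$ and $62t+2$.

\begin{theorem}\label{thm:graphs}
For every $\ell\ge1$ there are infinitely many $p$ for which some graph is $(\mathcal P^{2p})$-realizable and $(\mathcal P^{2p+2\ell})$-realizable but not $(\mathcal P^{d})$-realizable for any $d$ with $2p<d<2p+2\ell$.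
\end{theorem}

The obstruction behind both theorems is a quotient of two quantities, a supply and a cost, that both depend on the dimension; such a quotient has no reason to be monotone. Section~\ref{sec:small} shows the mechanism for $\ell=1$, after the background in Section~\ref{sec:background}. Sections~\ref{sec:cost}, \ref{sec:attach} and~\ref{sec:packing} contain the three ingredients of the proof: a lower bound for the cost, two constructions, and a packing lemma for facets of cyclic polytopes. The theorems are proved in Sections~\ref{sec:graphs} and~\ref{sec:skeleta}.

\section{Background}\label{sec:background}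

\subsection{Faces, edges and added vertices}

The empty set and $P$ itself count as faces of a polytope $P$; a face is \emph{proper} if it is different from $P$. Every proper face is the intersection of the facets containing it. A polytope is \emph{simplicial} if all its proper faces are simplices, and we then identify a proper face with its vertex set. Let $F$ be a facet of a $d$-polytope $Q\subset\mathbb R^d$. A point is \emph{beyond} $F$ if it lies in the open halfspace bounded by $\operatorname{aff}F$ that misses $Q$, and \emph{beneath} $F$ if it lies in the open halfspace that contains $\operatorname{int}Q$. We use the following facts.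

\begin{enumerate}
\item[(F1)] If a point of a face $\Phi$ of $P$ is a convex combination, with positive coefficients, of points of $P$, then all these points lie in $\Phi$.
\item[(F2)] If $v$ is a vertex of $P$ with set of neighbors $N$, then $P\subset v+\operatorname{cone}\{u-v:u\in N\}$.
\item[(F3)] For an affine function $\phi$, the vertices of $P$ in the open halfspace $\{\phi>0\}$ induce a connected (or empty) subgraph of the graph of $P$.
\end{enumerate}

To see (F3), note that by (F2) a vertex that does not maximize $\phi$ has a neighbor with a larger value of $\phi$. So every vertex in the halfspace is joined inside the halfspace to the face where $\phi$ is maximal. The graph of that face is connected, by the same argument applied to a function with a unique maximizing vertex.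

\begin{enumerate}
\item[(F4)] \cite[Theorem 5.2.1]{Grunbaum} Let $Q$ be a simplicial polytope, let $\mathcal V\ne\emptyset$ be a set of facets, and let $v$ be beyond the facets in $\mathcal V$ and beneath all others. Then $\operatorname{conv}(Q\cup\{v\})$ is simplicial, and its proper faces are the faces of $Q$ that lie in some facet not in $\mathcal V$, and the sets $\{v\}\cup\rho$, where $\rho$ is a (possibly empty) face of $Q$ that lies both in a facet in $\mathcal V$ and in a facet not in $\mathcal V$.
\item[(F5)] (Pulling triangulation.) Order the vertices of a $d$-polytope $Q$, and triangulate its proper faces by induction on the dimension: a face $\Phi$ with first vertex $u$ is the union of the cones from $u$ over the simplices that triangulate the facets of $\Phi$ not containing $u$. Together these simplices form a triangulation of $\partial Q$ whose vertices are the vertices of $Q$ and which triangulates each proper face.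
\item[(F6)] (Upper Bound Theorem for spheres~\cite{Stanley}.) A simplicial complex with $n$ vertices that is homeomorphic to the $(d-1)$-sphere has at most $f(n,d)$ simplices of dimension $d-1$, where $f(n,d)$ is the number of facets of the cyclic polytope $C(n,d)$.
\end{enumerate}

In the situation of (F4) we call a proper face of $Q$ \emph{lost} if it is not a face of the new polytope, that is, if all facets containing it belong to $\mathcal V$.

Finally, a combinatorial equivalence preserves dimensions, because the dimension of a member is determined by the longest chain of members below it. So it maps vertices to vertices and edges to edges, and it maps a $j$-simplex to a $j$-polytope with $j+1$ vertices, which is again a simplex.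

\subsection{Cyclic polytopes and domino words}\label{sec:cyclic}

For $n>d\ge2$, the cyclic polytope $C(n,d)$ is the convex hull of $n$ points on the curve $\xi\mapsto(\xi,\xi^2,\dots,\xi^d)$, labeled $1,\dots,n$ in the order of the parameter. It is simplicial and \emph{$\lfloor d/2\rfloor$-neighborly}: every set of at most $\lfloor d/2\rfloor$ vertices is a face. By \emph{Gale's evenness condition}, a $d$-element set $F$ of vertices is a facet if and only if any two vertices outside $F$ are separated by an even number of elements of $F$. Equivalently, every maximal run of consecutive elements of $F$ that contains neither $1$ nor $n$ has even length. Let $u$ and $u'$ be the lengths of the runs containing $1$ and $n$ (zero if there is no such run), so that $u+u'\equiv d\pmod2$.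

Read the labels modulo $n$ and call a pair $\{i,i+1\}$ a \emph{domino}. A family of disjoint dominoes on a path of consecutive vertices is recorded as a \emph{word} in the letters $D$ (a domino) and $M$ (a missed vertex); for instance, $DMD$ on the path $1,\dots,5$ stands for $\{1,2\},\{4,5\}$.

Let $d=2p$ and $s=n-2p$. If $u,u'$ are both even, the facet $F$ is a union of $p$ disjoint dominoes other than $\{n,1\}$; we say that $F$ is of \emph{class 1}, and it is recorded by a word on $1,\dots,n$ with $p$ letters $D$ and $s$ letters $M$. If $u,u'$ are both odd, $F$ is the union of $\{n,1\}$ and $p-1$ dominoes in $2,\dots,n-1$; it is of \emph{class 2} and is recorded by a word on $2,\dots,n-1$ with $p-1$ letters $D$ and $s$ letters $M$. Conversely, every union of $p$ disjoint dominoes satisfies Gale's condition. So the facets of $C(n,2p)$ are the unions of $p$ disjoint dominoes, each facet has a unique class and word, and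
\[
f(n,2p)=\binom{n-p}{p}+\binom{n-p-1}{p-1}=\frac{n}{n-p}\binom{n-p}{p}.
\]
For $d=2p+1$ exactly one of $u,u'$ is odd, so $F$ is $\{1\}$ together with $p$ dominoes in $2,\dots,n$, or $\{n\}$ together with $p$ dominoes in $1,\dots,n-1$, but not both. Hence $f(n,2p+1)=2\binom{n-p-1}{p}$. Dividing, we obtain
\begin{equation}\label{eq:ratios}
\frac{f(n,2p+1)}{f(n,2p)}=\frac{2(n-2p)}{n},\qquad
\frac{f(n,2p+2)}{f(n,2p)}=\frac{(n-2p)(n-2p-1)}{(p+1)(n-p-1)} .
\end{equation}

We let $p$ and $n$ grow proportionally. For positive integers $a,b$ and $t\to\infty$ put
\begin{equation}\label{eq:regime}
p=at,\qquad s=bt,\qquad n=2p+s=(2a+b)t,\qquad q=\frac{a}{a+b},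
\end{equation}
so that $q$ is the proportion of letters $D$ in a word of class 1. For real $q\in(0,1)$ define
\begin{equation}\label{eq:xy}
x(q)=\frac{(1-q)^2}{q},\qquad y(q)=\frac{2(1-q)}{1+q}.
\end{equation}
For $q=a/(a+b)$ these equal $x=b^2/(a(a+b))$ and $y=2b/(2a+b)$. Apply~\eqref{eq:ratios} with $p+j$ in place of $p$, for fixed $j$: since $n-2(p+j)\sim bt$, $p+j+1\sim at$ and $n-p-j-1\sim(a+b)t$, the two ratios tend to $y$ and $x$. Multiplying such ratios gives, for each fixed $i\ge0$,
\begin{equation}\label{eq:limits}
\frac{f(n,2p+2i)}{f(n,2p)}\to x^i,\qquad\frac{f(n,2p+2i+1)}{f(n,2p)}\to y\,x^i\qquad(t\to\infty).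
\end{equation}
Two steps in the dimension multiply the number of facets by $x$. The first of the two steps contributes less than its share:
\begin{equation}\label{eq:deficit}
y(q)<\sqrt{x(q)},\qquad\text{because}\quad\frac{y^2}{x}=\frac{4q}{(1+q)^2}<1 .
\end{equation}

\section{The smallest case: a graph that skips one dimension}\label{sec:small}

Let $G$ be the complete graph on a set $S$ of $n$ vertices, together with pairwise nonadjacent vertices $v_1,\dots,v_m$, each joined to a set $N_i\subset S$ of $2p+2$ vertices. Suppose that $G$ is the graph of a $d$-polytope $P$, and view $P$ as $Q=\operatorname{conv}S$ with the points $v_i$ placed outside. Two different points $v_i,v_j$ cannot be beyond the same facet of $Q$, since (F3) would then join them by a path that avoids $S$. So each $v_i$ uses up a part of $\partial Q$. After triangulating, the \emph{supply} of $(d-1)$-simplices is at most $f(n,d)$. What does one vertex \emph{cost}?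

In dimension $2p+2$, take $Q=C(n,2p+2)$, and suppose that $N_i$ is a facet. A point just beyond this facet has exactly the neighbors $N_i$, so the cost is one simplex.

In dimension $2p+1$ a boundary simplex has only $2p+1$ vertices. We will see that every neighbor of $v_i$ is a vertex of a simplex used by $v_i$, so the cost is at least two.

In dimension $2p$ three simplices can suffice. Take $p=2$, $n=8$ and $N=\{1,2,4,5,6,7\}$, a facet of $C(8,6)$. The facets of $C(8,4)$ that contain the edge $12$ are $1234$, $1245$, $1256$, $1267$, $1278$ and $8123$; they are arranged around this edge like the sides of the hexagon $3,4,5,6,7,8$. Place $v$ beyond the three consecutive facets $1245$, $1256$, $1267$ and beneath all others (Lemma~\ref{lem:arcs} shows that this is possible). The lost faces are these three facets and the triangles $125$ and $126$; every other face lies in a further facet. No edge is lost, and by (F4) the neighbors of $v$ are the elements of $N$. In terms of words, on the four vertices $4,5,6,7$ the facet $N$ reads $DD$ and the three facets read $DMM$, $MDM$, $MMD$; see the left half of Figure~\ref{fig:clusters}.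

Now compare supply and cost for $a=5$, $b=4$ in~\eqref{eq:regime}, that is, $p=5t$ and $n=14t$. Then $x=16/45$ and $y=4/7$, and~\eqref{eq:limits} gives, in units of $f(n,2p)$ and for $t\to\infty$:
\[
\begin{array}{c|ccc}
\text{dimension}&2p&2p+1&2p+2\\\hline
\text{supply}&1&4/7&16/45\\
\text{cost of one vertex}&3&\ge2&1\\
\text{supply}/\text{cost}&1/3&\le2/7&16/45
\end{array}
\]
Since $2/7<1/3<16/45$, the number of vertices that fit has a dip in the middle. If $m$ is close to $f(n,2p)/3$, then $G$ is not realizable in dimension $2p+1$, while the count leaves room in the two neighboring dimensions. The ratio $n/p$ matters: we need $3x>1$ for enough room above and $3y<2$ for too little room in the middle.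

Three things remain to be proved. The cost bound must hold for every realization, in which $Q$ need be neither cyclic nor simplicial (Section~\ref{sec:cost}). The vertices must be placed in the two extreme dimensions without disturbing each other (Section~\ref{sec:attach}). And almost all facets of $C(n,2p)$ must be grouped into disjoint triples of the above form, each with its own facet $N_i$ of $C(n,2p+2)$ (Section~\ref{sec:packing}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\foreach \y/\w in {0/DD,1/DMM,2/MDM,3/MMD}{
  \node[left] at (0.4,-\y) {$\w$};
  \foreach \x in {1,...,4} \fill (\x,-\y) circle (3pt);}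
\foreach \y/\x in {0/1,0/3,1/1,2/2,3/3}
  \draw[rounded corners] (\x-0.3,-\y-0.3) rectangle (\x+1.3,-\y+0.3);
\begin{scope}[xshift=9cm]
\foreach \y/\w in {0/DDD,1/MDMD,2/MDDM,3/DMMD,4/DMDM}{
  \node[left] at (0.4,-\y) {$\w$};
  \foreach \x in {1,3,4,6} \fill (\x,-\y) circle (3pt);
  \foreach \x in {2,5} \draw (\x,-\y) circle (3pt);}
\foreach \y/\x in {0/1,0/3,0/5,1/2,1/5,2/2,2/4,3/1,3/5,4/1,4/4}
  \draw[rounded corners] (\x-0.3,-\y-0.3) rectangle (\x+1.3,-\y+0.3);
\end{scope}
\end{tikzpicture}
\caption{Domino patterns on a stretch of consecutive vertices of $\mathbb Z_n$. In each half, all rows have the same dominoes outside the stretch; the top row is a facet of $C(n,2p+2)$ and the rows below are facets of $C(n,2p)$ contained in it. Left: the three facets used for graphs with $\ell=1$. Right: the four facets used in Theorem~\ref{thm:skeleta} for $k=1$; the two white vertices are covered in every row.}\label{fig:clusters}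
\end{figure}

\section{What an attached vertex costs}\label{sec:cost}

Since $\operatorname{conv}S$ need not be simplicial, we count simplices of a triangulation of its boundary instead of facets; (F6) still bounds their number.

\begin{lemma}\label{lem:cost}
Let $P$ be a $d$-polytope, $d\ge2$, with vertex set $S\sqcup\{v_1,\dots,v_m\}$, where $|S|=n$, $m\ge3$, and the $v_i$ are pairwise nonadjacent. Let $N_i\subset S$ be the set of neighbors of $v_i$. Then $Q=\operatorname{conv}S$ is $d$-dimensional. Fix a triangulation of $\partial Q$ as in \textup{(F5)}, say that $v_i$ \emph{sees} a $(d-1)$-simplex of it if the simplex lies in a facet of $Q$ that $v_i$ is beyond, and let $c_i$ be the number of simplices seen by $v_i$. Then: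
\begin{enumerate}
\item[(a)] $\sum_ic_i\le f(n,d)$;
\item[(b)] $N_i$ is the set of vertices of the simplices seen by $v_i$;
\item[(c)] $c_i\ge|N_i|-d+1$;
\item[(d)] if $|N_i|=d+1$, and $k\ge1$ is such that $\{v_i\}\cup J$ is the vertex set of a simplex face of $P$ for every nonempty $J\subset N_i$ with $|J|\le k$, then $c_i\ge k+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Dimension of $Q$.} Suppose that $S$ lies in a hyperplane $H$. By (F2) the directions of the edges at $v_i$ span $\mathbb R^d$, and their other endpoints lie in $H$, so $v_i\notin H$. By (F3) the vertices $v_i$ on one open side of $H$ induce a connected subgraph. They are pairwise nonadjacent, so there is at most one on each side, and $m\le2$, a contradiction.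

\emph{(a)} Let $F$ be a facet of $Q$. The vertices of $P$ beyond $F$ are among the $v_i$, and they induce a connected subgraph by (F3), so there is at most one. Each $(d-1)$-simplex of the triangulation lies in a single facet of $Q$, so it is seen by at most one $v_i$. All points of $S$ are vertices of $P$, hence of $Q$, so the triangulation is a $(d-1)$-sphere with exactly $n$ vertices, and (F6) gives the bound.

For the rest of the proof fix $i$ and write $v$, $N$, $c$ for $v_i$, $N_i$, $c_i$. Note that $v\notin Q$, as $v$ is a vertex of $P$ outside $S$.

\emph{First points.} For $x\in Q$, let $x'$ be the point of $Q\cap[v,x]$ closest to $v$, the \emph{first point} of $Q$ on the segment. We claim: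
\begin{equation}\label{eq:first}
\text{the first points are exactly the points of the facets of $Q$ that $v$ is beyond.}
\end{equation}
The points of $[v,x')$ lie outside $Q$, and there are finitely many facets, so one facet inequality $\phi\le0$ is violated at points of $[v,x')$ arbitrarily close to $x'$. It holds at $x'$, so $\phi(x')=0$ by continuity, and $x'$ lies in the corresponding facet. Since $\phi$ is affine along the segment, vanishes at $x'$ and is positive at some point of $[v,x')$, we have $\phi(v)>0$. Conversely, if $x$ lies in a facet $F$ that $v$ is beyond, then all points of $[v,x)$ are beyond $F$, so $x'=x$. The facets that $v$ is beyond are the union of the seen simplices, so every first point lies in a seen simplex.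

\emph{(b)} Let $u\in N$. The first point $x'$ on the edge $[v,u]$ of $P$ is a convex combination of points of $S$. By (F1) only points of $S\cap[v,u]=\{u\}$ occur, so $x'=u$, and $u$ lies in a seen simplex. Being an extreme point of $Q$, it is a vertex of that simplex.

Conversely, let $x\in S$ be a vertex of a seen simplex, lying in a facet $F$ that $v$ is beyond, and suppose $x\notin N$. By (F2), $x=v+\sum_{u\in N}\gamma_u(u-v)$ with $\gamma_u\ge0$; put $\gamma=\sum_u\gamma_u$. If $\gamma\le1$, then $x\in\operatorname{conv}(\{v\}\cup N)$, which is impossible for a vertex of $P$ outside $\{v\}\cup N$. If $\gamma>1$, then the point $v+(x-v)/\gamma=\sum_u(\gamma_u/\gamma)u$ lies in $Q$ and in $[v,x)$, although all points of $[v,x)$ are beyond $F$. Both cases are impossible, so $x\in N$.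

\emph{(c)} By (b), the seen simplices cover the vertex set $N$, and each has $d$ vertices. We show that they hang together along $(d-2)$-faces, so that each further simplex brings at most one further vertex. Let $H$ be a hyperplane that strictly separates $v$ from $Q$, and project $Q$ from $v$ to $H$ by $x\mapsto[v,x]\cap H$. The image is a $(d-1)$-dimensional convex polytope $Q'$. Each ray from $v$ that meets $Q$ contains exactly one first point, so by~\eqref{eq:first} the union of the seen simplices is mapped bijectively onto $Q'$. A seen simplex spans a hyperplane that misses $v$, so its image is a $(d-1)$-simplex. By injectivity, two images meet in the image of a common face. So the images form a triangulation of $Q'$.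

Let $\Delta,\Delta'$ be two $(d-1)$-simplices of this triangulation, and let $x$ be an interior point of $\Delta$. The rays from $x$ through faces of dimension at most $d-3$ cover a set of dimension at most $d-2$, so there is an interior point $x^*$ of $\Delta'$ such that $[x,x^*]$ misses all these faces. The segment lies in $Q'$ by convexity. It is connected and is covered by finitely many closed simplices, so there is a chain from $\Delta$ to $\Delta'$ in which consecutive simplices share a point of the segment. This point lies in their common face, which therefore has dimension $d-2$. Hence the seen simplices can be ordered so that each one after the first shares a $(d-2)$-face with an earlier one, and $|N|\le d+(c-1)$.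

\emph{(d)} By (b) every seen simplex has the form $\operatorname{conv}(N\setminus\{j\})$ with $j\in N$. Let $J$ be the set of the elements $j$ that occur; then $|J|=c\ge2$ by (c). Suppose $|J|\le k$. Then $\{v\}\cup J$ is the vertex set of a simplex face $\Phi$ of $P$. We look from $v$ at the barycenter $z$ of $J$, which lies in $Q$. The first point on $[v,z]$ is $x'=(1-\theta)v+\theta z$ with $0<\theta\le1$, and it lies in a seen simplex $\operatorname{conv}(N\setminus\{j\})$ with $j\in J$. Since $x'\in\Phi$, (F1) shows that $x'$ is a convex combination of points of $(N\setminus\{j\})\cap\Phi=J\setminus\{j\}$. But the barycentric coordinate of $x'$ at the vertex $j$ of the simplex $\Phi$ is $\theta/|J|>0$, a contradiction.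
\end{proof}

Both hypotheses on the $v_i$ are needed. For $m=2$ the polytope $P$ can be a bipyramid over a $(d-1)$-dimensional $Q$. Adjacent vertices can be beyond the same facet: in a pentagon, let $S$ consist of three consecutive vertices.

\section{Attaching vertices at prescribed places}\label{sec:attach}

We need points that are beyond a prescribed set of facets and beneath all others. Two shapes of such sets are used: all facets around a face, and an arc of facets around a face of codimension three. In both cases the new point is a small perturbation of a point of that face, so that only facets containing the face can be affected.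

For a nonempty proper face $\sigma$ of a simplicial polytope $Q$, let $\operatorname{st}_Q(\sigma)$, the \emph{star} of $\sigma$, be the set of facets of $Q$ that contain $\sigma$.

\begin{lemma}[Stars]\label{lem:stars}
Let $Q$ be a simplicial $d$-polytope, and let $\sigma_1,\dots,\sigma_m$ be nonempty proper faces with pairwise disjoint stars. Then one can add points $v_1,\dots,v_m$ to $Q$ and obtain a simplicial $d$-polytope whose proper faces are
\begin{enumerate}
\item[(a)] the proper faces of $Q$ that contain no $\sigma_i$, and
\item[(b)] the sets $\{v_i\}\cup\rho$ with $\rho\not\supseteq\sigma_i$ and $\rho\subset F$ for some $F\in\operatorname{st}_Q(\sigma_i)$.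
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z\in\operatorname{relint}\sigma_1$, $z_0\in\operatorname{int}Q$ and $v_1=z+\varepsilon(z-z_0)$. If a facet contains $\sigma_1$, then $z$ lies on its hyperplane and $z_0$ is beneath it, so $v_1$ is beyond it. If a facet does not contain $\sigma_1$, then $z$ is beneath it, and so is $v_1$ for small $\varepsilon>0$. A proper face $\rho$ is the intersection of the facets containing it, so all these facets contain $\sigma_1$ if and only if $\rho\supseteq\sigma_1$. Thus the lost faces are those containing $\sigma_1$, and (F4) gives the claim for $Q_1=\operatorname{conv}(Q\cup\{v_1\})$ and $m=1$.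

Let $i\ge2$. The facets in $\operatorname{st}_Q(\sigma_i)$ do not contain $\sigma_1$, so they are facets of $Q_1$. No new face $\{v_1\}\cup\rho$ contains $\sigma_i$, since otherwise $\sigma_i\subset\rho\subset F$ for some $F\in\operatorname{st}_Q(\sigma_1)$, and $F$ would lie in both stars. Hence $\operatorname{st}_{Q_1}(\sigma_i)=\operatorname{st}_Q(\sigma_i)$. Apply induction to $Q_1$ and $\sigma_2,\dots,\sigma_m$: the faces of $Q_1$ that contain none of these are the faces in (a) and the faces in (b) with $i=1$.
\end{proof}

When $\sigma_i$ is a facet, its star is $\{\sigma_i\}$, and $v_i$ is simply the apex of a flat pyramid over it.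

An \emph{arc of length $l\ge1$} in a simplicial $d$-polytope $Q$ is a set of facets $\mathcal V=\{R\cup\{w_j,w_{j+1}\}:1\le j\le l\}$, where $R$ is a face with $d-2$ vertices and $w_1,\dots,w_{l+1}$ are distinct vertices outside $R$. Its \emph{support} is $N=R\cup\{w_1,\dots,w_{l+1}\}$. An arc has $l=|N|-d+1$ facets, the minimum allowed by Lemma~\ref{lem:cost}(c).

\begin{lemma}[Arcs]\label{lem:arcs}
Let $Q$ be a simplicial $d$-polytope, $d\ge4$, and let $\mathcal V_1,\dots,\mathcal V_m$ be pairwise disjoint arcs with supports $N_1,\dots,N_m$. Then there is a simplicial $d$-polytope whose graph is the graph of $Q$ together with vertices $v_1,\dots,v_m$, where the set of neighbors of $v_i$ is $N_i$.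
\end{lemma}

\begin{proof}
Let $\mathcal V=\mathcal V_1$ consist of the facets $F_j=R\cup\{w_j,w_{j+1}\}$, $1\le j\le l$. We first find a point beyond exactly these facets. The normal cone of $R$, the set of linear functionals whose maximum over $Q$ is attained on all of $R$, is a pointed cone of dimension $d-\dim R=3$. It is the cone over a convex polygon $\Pi$ whose vertices correspond to the facets of $Q$ containing $R$ (through their outer normals) and whose edges correspond to the faces $R\cup\{w\}$, with incidences reversed. The facets $F_j$ and $F_{j+1}$ share the face $R\cup\{w_{j+1}\}$, so $F_1,\dots,F_l$ are consecutive vertices of $\Pi$. They are not all the vertices, because $\Pi$ has the $l+1$ distinct edges $R\cup\{w_1\},\dots,R\cup\{w_{l+1}\}$. Exactly two edges of $\Pi$ join a vertex in $\mathcal V$ to a vertex outside $\mathcal V$. The line through their midpoints meets $\partial\Pi$ only in these two points, so it strictly separates the vertices in $\mathcal V$ from the others. This line and the apex of the cone span a plane through the origin, so there is a vector $\eta\in\mathbb R^d$ whose inner product with the outer normal of a facet containing $R$ is positive if the facet is in $\mathcal V$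 and negative otherwise. For $z\in\operatorname{relint}R$ and small $\varepsilon>0$, the point $v_1=z+\varepsilon\eta$ is beyond the facets in $\mathcal V$, beneath the other facets containing $R$, and beneath the facets not containing $R$, as $z$ is.

Let $\rho$ be a lost face. All facets containing $\rho$ lie in $\mathcal V$ and so contain $R$; hence their intersection $\rho$ contains $R$. Moreover $\rho\ne R$, since $R$ lies in a facet outside $\mathcal V$. So $|\rho|\ge d-1\ge3$, and no vertex or edge is lost. By (F4), $\{v_1,u\}$ is an edge if and only if $u$ is a vertex that is not lost and lies in a facet in $\mathcal V$, that is, if $u\in N_1$. The facets outside $\mathcal V$ are not lost, so $\mathcal V_2,\dots,\mathcal V_m$ are arcs of the new polytope, and we continue by induction.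
\end{proof}

The hypothesis $d\ge4$ protects the graph. For an arc of length $l\ge2$ the face $R\cup\{w_2\}$ lies only in $F_1$ and $F_2$ and is lost; it is an edge for $d=3$ and a vertex for $d=2$.

\section{Packing clusters of facets}\label{sec:packing}

The set $N_i$ has to play two roles: it is a facet of the higher cyclic polytope, and it is the union of a group of facets of the lower one. Domino words describe both roles at once. Fix integers $h>g\ge1$ and distinct words $T_1,\dots,T_r$, each with $h-g$ letters $D$ and $2g$ letters $M$. Each $T_j$ occupies $2(h-g)+2g=2h$ consecutive vertices, exactly as the word $D^h$ does. Let $n>2p+2g$. A \emph{cluster} is given by a sequence $W=(w_1,\dots,w_{2h})$ of cyclically consecutive vertices of $\mathbb Z_n$ and a union $U$ of $p+g-h$ disjoint dominoes outside $W$. It consists of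
\[
N=U\sqcup W\qquad\text{and}\qquad\mathcal V=\{U\sqcup W[T_j]:1\le j\le r\},
\]
where $W[T_j]$ is the set of vertices covered by dominoes when $T_j$ is laid along $W$. Thus $N$ is a facet of $C(n,2p+2g)$ and $\mathcal V$ is a set of $r$ facets of $C(n,2p)$. Figure~\ref{fig:clusters} shows two kinds of clusters.

\begin{lemma}[Packing]\label{lem:packing}
Let $a,b$ be positive integers, let $p,s,n,q$ be as in~\eqref{eq:regime}, and suppose that
\begin{equation}\label{eq:room}
r\,x(q)^g>1 .
\end{equation}
Then, as $t\to\infty$, there are clusters $(N_i,\mathcal V_i)$, $1\le i\le m$, with the $N_i$ distinct, the $\mathcal V_i$ pairwise disjoint, and $m\ge(1-o(1))f(n,2p)/r$.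
\end{lemma}

Condition~\eqref{eq:room} is the obvious counting condition with strict inequality: distinct facets $N_i$ force $m\le f(n,2p+2g)$, so by~\eqref{eq:limits} the conclusion implies $r\,x^g\ge1$.

The difficulty is that a long word contains many occurrences of the $T_j$, and they overlap: $MMDM$ contains both $MMD$ and $MDM$. We must choose, for almost every facet, one occurrence as the window $W$, so that the $r$ facets of a cluster make the same choice and no $N$ is produced twice. A prefix code cuts each word into pieces in a way that is not disturbed when one of $D^h,T_1,\dots,T_r$ is exchanged for another; Hall's theorem then selects the window; and a large deviation bound shows that the selection is possible for almost all facets.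

\begin{proof}
Let $t$ be so large that $s>2g$. The words of facets of $C(n,2p)$ are called \emph{lower words}; in class $\nu\in\{1,2\}$ they have $p_\nu$ letters $D$ and $s$ letters $M$, where $p_1=p$ and $p_2=p-1$. The words of facets of $C(n,2p+2g)$ are called \emph{upper words}; in class $\nu$ they have $p_\nu+g$ letters $D$ and $s-2g$ letters $M$.

\medskip\noindent\emph{Step 1: tokens and frames.} Let $\lambda=h+g$ be the common length of the $T_j$. A \emph{token} is either the word $D^h$ or a word of length $\lambda$ that does not begin with $D^h$. Each $T_j$ is a token, as it has fewer than $h$ letters $D$. No token is a proper prefix of another token, and every word of length at least $\lambda$ begins with a token. Consequently every word is, in exactly one way, a concatenation of tokens followed by a \emph{remainder} that does not begin with a token: the word begins with at most one token, which we remove, and we repeat. The remainder has length less than $\lambda$.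

For a word, let $\alpha$ be the number of its tokens equal to $D^h$ and $\tau$ the number of its tokens in $\{T_1,\dots,T_r\}$. Its \emph{frame} is the sequence of its tokens and its remainder, with each of these $\alpha+\tau$ tokens replaced by a box $\square$. If the boxes are refilled in any way with $D^h,T_1,\dots,T_r$, the result is again a concatenation of tokens followed by the same remainder, so by uniqueness it has the same frame. Since every filling of a box occupies $2h$ vertices, each part of the frame occupies the same vertices of $\mathbb Z_n$ for all fillings within a class.

\medskip\noindent\emph{Step 2: clusters inside one frame.} Fix a class and a frame that belongs to at least one lower word of this class. Let $Z$ be its set of boxes and $m_0$ the number of letters $M$ outside the boxes. A lower word with this frame satisfies $m_0+2g\tau=s$ and $\alpha+\tau=|Z|$, so all such words have the same $\alpha$ and $\tau$. Conversely, all fillings with $\alpha$ tokens $D^h$ and $\tau$ tokens from $\{T_j\}$ have the same numbers of letters $D$ and $M$, so all of them are lower words of this class. A filling with $\alpha+1$ tokens $D^h$ and $\tau-1$ tokens from $\{T_j\}$ has $g$ more letters $D$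 and $2g$ fewer letters $M$, so it is an upper word of this class.

Suppose that $\tau\ge\alpha+1$. Consider the bipartite graph of inclusions between $\alpha$-subsets and $(\alpha+1)$-subsets of $Z$. An $\alpha$-subset has degree $\tau$, and an $(\alpha+1)$-subset has degree $\alpha+1\le\tau$. If $X$ is a family of $\alpha$-subsets and $\partial X$ its set of neighbors, counting the edges at $X$ gives $\tau|X|\le(\alpha+1)|\partial X|$, so $|\partial X|\ge|X|$. This is the condition of Hall's theorem, which yields a matching covering all $\alpha$-subsets, that is, an injective map $A\mapsto A^+=A\cup\{\beta(A)\}$ with $\beta(A)\in Z\setminus A$. For each $\alpha$-subset $A$ and each map $\omega\colon Z\setminus A^+\to\{T_1,\dots,T_r\}$, fill the boxes in $A$ with $D^h$ and the boxes outside $A^+$ according to $\omega$. Let $W$ be the $2h$ vertices of the box $\beta(A)$ and $U$ the union of all dominoes outside this box, including $\{n,1\}$ in class 2. Filling $\beta(A)$ with $D^h$ gives an upper word, with facet $N=U\sqcup W$, and filling it with $T_1,\dots,T_r$ in turn gives $r$ lower words, with facets $U\sqcup W[T_j]$. So $(A,\omega)$ defines a cluster, which we select.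

A lower word with this frame belongs to the cluster of $(A,\omega)$ if and only if $A$ is its set of boxes filled with $D^h$ and $\omega$ is the restriction of its filling to $Z\setminus A^+$. So it belongs to exactly one selected cluster. The facet $N$ of a selected cluster determines its class, its word, its frame, the set $A^+$ of boxes filled with $D^h$, hence $A$ by injectivity, and $\omega$. Therefore the clusters selected in all classes and frames have distinct $N_i$ and pairwise disjoint $\mathcal V_i$, and
\[
m=\frac1r\,\#\{\text{facets of }C(n,2p)\text{ whose word has }\tau\ge\alpha+1\}.
\]

For instance, let $h=2$, $g=1$ and let the $T_j$ be $DMM$, $MDM$, $MMD$. The tokens are these three words and $DD$, $DMD$, $MDD$, $MMM$. The class 1 word $MDMDDMDDMMDM$ (with $p=6$, $n=18$) factors as $MDM\cdot DD\cdot MDD\cdot MMD\cdot M$. Its frame is $\square\,\square\,MDD\,\square\,M$, with $\alpha=1$ and $\tau=2$. The matching $\{1\}\mapsto\{1,2\}$, $\{2\}\mapsto\{2,3\}$, $\{3\}\mapsto\{3,1\}$ splits the $3\cdot3^2=27$ lower words with this frame into $9$ clusters. Our word has $A=\{2\}$, its window is the third box, and its upper word is $MDM\cdot DD\cdot MDD\cdot DD\cdot M$.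

\medskip\noindent\emph{Step 3: almost all lower words have $\tau\ge\alpha+1$.} It suffices to show that in each class a uniformly random lower word has $\tau\le\alpha$ with probability $o(1)$. The letters of such a word are not independent, so we realize it by conditioning an independent sequence. Let $L=(a+b)t$. Lower words of class 1 have length $L$ and $at$ letters $D$; those of class 2 have length $L-1$ and $at-1$ letters $D$. Take an infinite sequence of independent letters, each equal to $D$ with probability $q$. Let $E$ be the event that the initial word of length $L'$ has the prescribed number of letters $D$, where $L'=L$ or $L'=L-1$ according to the class. Conditioned on $E$, the initial word is a uniform lower word, since all lower words of a class have the same probability. The binomial probabilities $\pi_j=\binom{L'}{j}q^j(1-q)^{L'-j}$ satisfy $\pi_j\ge\pi_{j-1}$ if and only if $j\le(L'+1)q$, with equality if $j=(L'+1)q$. As $Lq=at$, the largest $\pi_j$ is $\pi_{at}$ for $L'=L$, and it is $\pi_{at}=\pi_{at-1}$ for $L'=L-1$. In both cases $\Pr(E)$ is the largest of at most $L+1$ numbers with sum $1$, so $\Pr(E)\ge1/(L+1)$.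

Cut the infinite sequence into tokens, one after another. The first $u$ tokens are given tokens $B_1,\dots,B_u$ if and only if the sequence begins with $B_1\cdots B_u$, and the probability of this is the product of the probabilities of the words $B_j$. So the tokens are independent and identically distributed. Let $Y_j$ be $+1$ if the $j$-th token is one of the $T_i$, $-1$ if it is $D^h$, and $0$ otherwise. Then
\[
\delta:=\mathbb E\,Y_j=r\,q^{h-g}(1-q)^{2g}-q^h=q^h\bigl(r\,x(q)^g-1\bigr)>0
\]
by~\eqref{eq:room}; this is the only use of the hypothesis. A token at the beginning of what is left of the initial word is also the token at the beginning of what is left of the infinite sequence. So the tokens of the initial word are the first $H$ tokens of the sequence, for some random $H$, and $\tau-\alpha=\sum_{j\le H}Y_j$. The tokens cover at least $(L-1)-(\lambda-1)$ letters and have length at most $\lambda$, so $u_0\le H\le L$ with $u_0=\lceil(L-\lambda)/\lambda\rceil$. Hoeffding's inequality for independent variables in $[-1,1]$ with mean $\delta$ states that $\Pr\bigl(\sum_{j\le u}Y_j\le u\delta-\eta\bigr)\le e^{-\eta^2/(2u)}$ for $\eta\ge0$; with $\eta=u\delta$ the bound is $e^{-u\delta^2/2}$. Since $H$ depends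 on the sequence, we take a union bound over its possible values $u$:
\[
\Pr(\tau\le\alpha\mid E)\le\frac{1}{\Pr(E)}\sum_{u=u_0}^{L}\Pr\Bigl(\sum_{j\le u}Y_j\le0\Bigr)\le(L+1)\,L\,e^{-u_0\delta^2/2}.
\]
Here $\delta$ and $\lambda$ are fixed and $u_0$ grows linearly in $L$, so the right side tends to $0$.
\end{proof}

\section{Long gaps for graphs}\label{sec:graphs}

Let the attached vertices have $2p+2\ell$ neighbors. In dimension $2p+j$ the cost of a vertex is at least $2\ell+1-j$ by Lemma~\ref{lem:cost}(c), a linear function of $j$, while by~\eqref{eq:limits} and~\eqref{eq:deficit} the supply is asymptotically at most $x^{j/2}f(n,2p)$, a strictly convex function of $j$. If $q$ is tuned so that supply and demand balance at both ends $j=0$ and $j=2\ell$, then the convex function lies below the linear one in between.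

\begin{proof}[Proof of Theorem~\ref{thm:graphs}]
\emph{Choice of $q$.} The function $x(q)$ is continuous and strictly decreasing from $\infty$ to $0$ on $(0,1)$. Let $q_0$ be defined by $x(q_0)=x_0:=(2\ell+1)^{-1/\ell}$. The function
\[
\psi(\xi)=(2\ell+1)x_0^{\,\xi}-(2\ell+1-2\xi)
\]
is strictly convex, and $\psi(0)=\psi(\ell)=0$, so $\psi<0$ on $(0,\ell)$. Taking $\xi=i$, and taking $\xi=i+\frac12$ together with~\eqref{eq:deficit}, we find that the inequalities
\begin{equation}\label{eq:dip}
\begin{aligned}
(2\ell+1)\,x^i&<2\ell+1-2i&&(1\le i\le\ell-1),\\
(2\ell+1)\,y\,x^i&<2\ell-2i&&(0\le i\le\ell-1)
\end{aligned}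
\end{equation}
hold at $q=q_0$. They are finitely many strict inequalities between continuous functions, so they still hold at a rational $q=a/(a+b)<q_0$ close to $q_0$. For this $q$ we have $x>x_0$, that is, $(2\ell+1)x^\ell>1$. Let $p,s,n$ be as in~\eqref{eq:regime}, with $t$ large.

\emph{The graph.} Apply Lemma~\ref{lem:packing} with $h=\ell+1$, $g=\ell$, $r=2\ell+1$ and
\[
T_j=M^{j-1}DM^{2\ell+1-j},\qquad1\le j\le2\ell+1 .
\]
Condition~\eqref{eq:room} reads $(2\ell+1)x^\ell>1$. We obtain clusters $(N_i,\mathcal V_i)$, $1\le i\le m$, with $m\ge(1-o(1))f(n,2p)/(2\ell+1)$; in particular $m\ge3$. In a cluster, $|U|=2p-2$, $|N|=2p+2\ell$ and $W[T_j]=\{w_j,w_{j+1}\}$. So $\mathcal V_i$ is an arc of length $2\ell+1$ in $C(n,2p)$, with $R=U$ and support $N_i$. Let $G$ be the complete graph on $S=\mathbb Z_n$ together with vertices $v_1,\dots,v_m$, where the set of neighbors of $v_i$ is $N_i$.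

\emph{Dimension $2p+2\ell$.} The graph of $C(n,2p+2\ell)$ is complete. Apply Lemma~\ref{lem:stars} with $\sigma_i=N_i$; the stars $\{N_i\}$ are pairwise disjoint because the $N_i$ are distinct. Only the facets $N_i$ are lost, and the new faces are the sets $\{v_i\}\cup\rho$ with $\rho\subsetneq N_i$. The graph of the resulting polytope is $G$.

\emph{Dimension $2p$.} For $p\ge2$ the graph of $C(n,2p)$ is complete, and Lemma~\ref{lem:arcs}, applied to the pairwise disjoint arcs $\mathcal V_i$, gives a $2p$-polytope with graph $G$.

\emph{Dimension $2p+j$ with $1\le j\le2\ell-1$.} If $G$ is the graph of a $(2p+j)$-polytope, then Lemma~\ref{lem:cost}(a),(c) gives $(2\ell+1-j)\,m\le f(n,2p+j)$, and so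
\[
(1-o(1))\,(2\ell+1-j)\le(2\ell+1)\,\frac{f(n,2p+j)}{f(n,2p)} .
\]
By~\eqref{eq:limits} the right side tends to $(2\ell+1)x^i$ if $j=2i$, and to $(2\ell+1)yx^i$ if $j=2i+1$. By~\eqref{eq:dip} the limit is less than $2\ell+1-j$ in both cases. So for all large $t$ the inequality fails for each of the finitely many $j$, and $p=at$ has the required property.
\end{proof}

\section{Gaps for $k$-skeleta}\label{sec:skeleta}

For $k\ge2$ arcs no longer work. If $v$ is the apex of a pyramid over the facet $N$ of $C(n,2p+2)$, then $\{v\}\cup\rho$ is a face for every $\rho\subset N$ with $|\rho|\le k$, and the realization in dimension $2p$ has to reproduce all these faces. In an arc of length $3$ the vertices $w_1,w_3$ lie in no common facet, so $\{v,w_1,w_3\}$ is not a face. We need a set $\mathcal V$ of facets $N\setminus\{\gamma,\gamma'\}$ of $C(n,2p)$ such that every $k$-subset of $N$ lies in one of them. Letting $\gamma$ and $\gamma'$ range over two disjoint sets of size $K=k+1$ achieves this, since a $k$-set contains neither of them, and we will see that the resulting $K^2$ facets can be arranged to form a star. The costs are now $K^2$, at least $K$ (Lemma~\ref{lem:cost}(d)) and $1$. This is a geometric sequence,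 so convexity gives nothing. The dip comes from~\eqref{eq:deficit} alone: we need $K^2x>1$ and $Ky<1$, and these are compatible because $y<\sqrt x$.

\begin{proof}[Proof of Theorem~\ref{thm:skeleta}]
\emph{Parameters.} Let $a=10K^2-5K+1$ and $b=10K$, so that $2a+b=20K^2+2$, and let $p,s,n,q$ be as in~\eqref{eq:regime}. Then
\[
a(a+b)=(10K^2+1)^2-25K^2=100K^4-5K^2+1<100K^4=K^2b^2,
\]
so $K^2x>1$, and
\begin{equation}\label{eq:Ky}
Ky=\frac{2Kb}{2a+b}=\frac{10K^2}{10K^2+1}<1 .
\end{equation}
Apply Lemma~\ref{lem:packing} with $h=2k+1$, $g=1$, $r=K^2$ and the words
\[
T_{ij}=D^iMD^{k-i}\,D^jMD^{k-j},\qquad0\le i,j\le k,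
\]
each with $2k=h-g$ letters $D$ and two letters $M$. They are distinct, as $i$ is the number of letters before the first $M$ and $k-j$ the number after the second. Condition~\eqref{eq:room} reads $K^2x>1$. We obtain clusters $(N_i,\mathcal V_i)$, $1\le i\le m$, with
\begin{equation}\label{eq:m}
m\ge(1-o(1))\,f(n,2p)/K^2 .
\end{equation}
Let $t$ be so large that $m\ge3$ and $2p-2k>k+1$; the latter implies $p\ge k+1$.

\emph{A cluster is a star.} Consider one cluster $(N,\mathcal V)$, with $N=U\sqcup W$ and $W=(w_1,\dots,w_{4k+2})$. The block $D^iMD^{k-i}$ occupies $w_1,\dots,w_{2k+1}$ and misses $w_{2i+1}$; the block $D^jMD^{k-j}$ occupies $w_{2k+2},\dots,w_{4k+2}$ and misses $w_{2k+2+2j}$. Put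
\[
G=\{w_1,w_3,\dots,w_{2k+1}\},\qquad G'=\{w_{2k+2},w_{2k+4},\dots,w_{4k+2}\},\qquad\sigma=N\setminus(G\cup G').
\]
Then $|N|=2p+2$, $|G|=|G'|=k+1$, $|\sigma|=2p-2k$, and
\[
\mathcal V=\{N\setminus\{\gamma,\gamma'\}:\gamma\in G,\ \gamma'\in G'\}.
\]
The right half of Figure~\ref{fig:clusters} shows the case $k=1$, with $\sigma\cap W$ in white.

We claim that $\mathcal V$ is the star of $\sigma$ in $C(n,2p)$. Every member of $\mathcal V$ is a facet containing $\sigma$. Conversely, let $F\supseteq\sigma$ be a facet, tiled by dominoes. The set $\sigma\cap W$ consists of the $k$ vertices $w_2,w_4,\dots,w_{2k}$, both of whose cyclic neighbors lie in $G$, and the $k$ vertices $w_{2k+3},w_{2k+5},\dots,w_{4k+1}$, both of whose cyclic neighbors lie in $G'$. So the domino partners in $F$ of these $2k$ vertices lie outside $\sigma$, they are distinct, and $k$ of them lie in $G$ and $k$ in $G'$. Since $|F\setminus\sigma|=2k$, they form all of $F\setminus\sigma$. Hence $F$ misses exactly one element of $G$ and one of $G'$, and $F\in\mathcal V$.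

We write $\sigma_i,G_i,G_i'$ for the sets belonging to the $i$-th cluster.

\emph{The complex.} Let $S=\mathbb Z_n$, and let $\Gamma$ be the family of all subsets of $S$ with at most $k+1$ elements and all sets $\{v_i\}\cup\rho$ with $\rho\subset N_i$ and $|\rho|\le k$. The $k$-skeleton of a simplicial polytope of dimension greater than $k$ consists of the faces with at most $k+1$ vertices. We show that $\Gamma$ is this family for a simplicial $(2p+2)$-polytope and for a simplicial $2p$-polytope.

\emph{Dimension $2p+2$.} In $C(n,2p+2)$ every set of at most $k+1\le p+1$ vertices is a face. Apply Lemma~\ref{lem:stars} to the distinct facets $N_1,\dots,N_m$, and let $P''$ be the resulting polytope. The lost faces are the $N_i$, with $2p+2>k+1$ vertices, and the new faces are the sets $\{v_i\}\cup\rho$ with $\rho\subsetneq N_i$. So the faces of $P''$ with at most $k+1$ vertices are the members of $\Gamma$. Put $\mathcal C=\operatorname{skel}_kP''$.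

\emph{Dimension $2p$.} In $C(n,2p)$ every set of at most $k+1\le p$ vertices is a face. Apply Lemma~\ref{lem:stars} to $\sigma_1,\dots,\sigma_m$, whose stars $\mathcal V_i$ are pairwise disjoint, and let $P'$ be the resulting polytope. A lost face contains some $\sigma_i$ and has at least $2p-2k>k+1$ vertices. A set $\rho$ lies in a facet of $\mathcal V_i$ if and only if $\rho\subset N_i$, $\rho\not\supseteq G_i$ and $\rho\not\supseteq G_i'$. So the new faces are the sets $\{v_i\}\cup\rho$ with $\rho\subset N_i$ containing none of $G_i$, $G_i'$, $\sigma_i$. These three sets have more than $k$ elements, so every $\rho\subset N_i$ with $|\rho|\le k$ qualifies. The faces of $P'$ with at most $k+1$ vertices are again the members of $\Gamma$, and $\mathcal C$ is $(\mathcal P^{2p})$-realizable.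

\emph{Dimension $d=2p+1$.} Suppose that $\mathcal C$ is combinatorially equivalent to $\operatorname{skel}_kP$ with $\dim P=d$, and name the vertices of $P$ after the corresponding vertices of $\mathcal C$. The equivalence preserves vertices, edges and simplices. So the vertex set of $P$ is $S\sqcup\{v_1,\dots,v_m\}$, the $v_i$ are pairwise nonadjacent, the set of neighbors of $v_i$ is $N_i$ with $|N_i|=d+1$, and $\{v_i\}\cup J$ is the vertex set of a simplex face of $P$ whenever $\emptyset\ne J\subset N_i$ and $|J|\le k$. Lemma~\ref{lem:cost}(a),(d) gives $Km\le f(n,2p+1)$. By~\eqref{eq:ratios}, $f(n,2p+1)=y\,f(n,2p)$, and with~\eqref{eq:m} we obtain $1-o(1)\le Ky$. By~\eqref{eq:Ky}, $Ky$ is a constant less than $1$, so this fails for all large $t$, and $\mathcal C$ is not $(\mathcal P^{2p+1})$-realizable.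
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
``Branko Gr\"unbaum'', \texttt{https://github.com/dumpmemory/MathBook}.

\bibitem{Grunbaum}
Gr\"unbaum, \emph{Convex Polytopes}.

\bibitem{Stanley}
Stanley, Upper Bound Theorem for spheres, 1975.

\end{thebibliography}
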